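# Covering every 2-path exactly once by Hamiltonian paths of $K_n$ and Hamiltonian cycles of $K_{n,n}$

## 1. Ten Hamiltonian paths on five points

Take the five points $\mathbb Z_5=\{0,1,2,3,4\}$ and the two Hamiltonian paths
$$0\;1\;4\;2\;3\qquad\text{and}\qquad 0\;2\;3\;4\;1 .$$
Add each $u\in\mathbb Z_5$ to all the vertices of both. This gives ten Hamiltonian paths of $K_5$. Which paths of length 2 do they contain?

If a 2-path has center $v$ and ends $y,y'$, subtract $v$ from everything: it becomes a 2-path with center $0$ and ends $y-v,\,y'-v$. So the pairs seen at the center $0$ in the ten paths are exactly the pairs $\{y-v,y'-v\}$, one for each interior vertex $v$ of the two base paths.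

- In $0\,1\,4\,2\,3$: the center $1$ gives $\{4,3\}$, the center $4$ gives $\{2,3\}$, the center $2$ gives $\{2,1\}$.
- In $0\,2\,3\,4\,1$: the center $2$ gives $\{3,1\}$, the center $3$ gives $\{4,1\}$, the center $4$ gives $\{4,2\}$.

These are the six 2-subsets of $\{1,2,3,4\}$, each once. By translation the same holds at every center. So every one of the $30$ paths of length 2 in $K_5$ lies in exactly one of our ten paths.

Now look at the ends. The end $0$ of the first path has neighbor $1$, a difference of $1$. The end $3$ has neighbor $2$, a difference of $-1=4$. In the second path the end $0$ has neighbor $2$ (difference $2$), and the end $1$ has neighbor $4$ (difference $3$). So each ordered pair (end, neighbor of the end) also occurs exactly once. Put a loop at each end of each path, so that an end counts as its own neighbor. Then the four missing pairs $\{0,1\},\{0,2\},\{0,3\},\{0,4\}$ also appear at the center $0$, each once: all ten 2-subsets of $\mathbb Z_5$ occur at $0$ exactly once.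

The loops give something extra. Make two copies $(v,X),(v,Y)$ of each point and let a path run through the copies alternately, crossing between the two copies of an end point by means of the loop. The path $0\,1\,4\,2\,3$ becomes the $10$-cycle
$$(0,X),(1,Y),(4,X),(2,Y),(3,X),(3,Y),(2,X),(4,Y),(1,X),(0,Y)$$
in $K_{5,5}$. We shall see that the ten cycles obtained in this way contain each 2-path of $K_{5,5}$ exactly once.

For which $n$ can $5$ be replaced by $n$?

## 2. Dudeney designs and looped designs

Write $K_n$ for the complete graph on $n$ vertices, $K_{n,n}$ for the complete bipartite graph with two parts of $n$ vertices, $C_k$ for a cycle on $k$ vertices and $P_k$ for a path on $k$ vertices. A 2-path is a path of length 2; it has a center and an unordered pair of ends.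

**Definition (Dudeney design).** Let $G$ be a graph and $H$ a subgraph of $G$. A $D(G,H,\lambda)$ design is a collection $\mathcal D$ of subgraphs of $G$, each isomorphic to $H$, such that every 2-path of $G$ lies in exactly $\lambda$ members of $\mathcal D$. Here $\mathcal D$ may be a multiset.

Section 1 exhibits a $D(K_5,P_5,1)$ design. The problem comes from the paper "Uniform Coverings Of 2-Paths In The Complete Graph And The Complete Bipartite Graph" (http://ai.u-shizuoka-ken.ac.jp/~midori/uniformcover-revised.pdf). The results quoted with it are these. For $n\ge3$ with $n\equiv0,1,3\pmod 4$, both $D(K_{n,n},C_{2n},1)$ and $D(K_n,P_n,1)$ designs exist. For $n\equiv2\pmod4$ both exist with $\lambda=2$ in place of $1$. The case $\lambda=1$, $n\equiv2\pmod 4$ is posed as open. The value $n=2$ is trivial and excluded, since $K_{2,2}$ is itself a $C_4$ and $K_2$ has no 2-paths. We prove the following, without using the quoted results.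

**Theorem A.** For every $n\equiv2\pmod4$, $n\ge6$: (a) a $D(K_{n,n},C_{2n},1)$ design exists; (b) a $D(K_n,P_n,1)$ design exists. So in both parts the values of $n$ that admit a design are all such $n$.

Both parts come from one kind of object, which records the loops of Section 1.

**Definition (the pair at a vertex).** Let $P$ be a Hamiltonian path on a finite set $V$, $|V|\ge2$, and let $v\in V$. If $v$ is interior in $P$, then $N_P(v)$ is the set of its two neighbors. If $v$ is an end with neighbor $y$, then $N_P(v)=\{v,y\}$.

In all cases $N_P(v)$ is a 2-subset of $V$, and $y\in N_P(v)\iff v\in N_P(y)$.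

**Definition (looped design).** A looped design on $V$ is a family $\mathcal P$ of Hamiltonian paths on $V$ such that for every $v\in V$ and every 2-subset $\{y,y'\}\subset V$, with $v\in\{y,y'\}$ allowed, there is exactly one $P\in\mathcal P$ with $N_P(v)=\{y,y'\}$. We then say that $P$ realizes the pair $\{y,y'\}$ at $v$.

A looped design on $n$ points has exactly $\binom n2$ members, and they are distinct as paths, since each $N_P(v)$ occurs only once.

Small cases by hand. For $n=2$ the single path $0\,1$ is a looped design. For $n=3$ take $012$, $120$, $201$: at $0$ they realize $\{0,1\},\{0,2\},\{1,2\}$, and adding a constant modulo $3$ permutes the three paths, so the same holds at $1$ and $2$. For $n=4$ take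
$$0123,\quad 0231,\quad 0312,\quad 1032,\quad 1203,\quad 2013 .$$
In this order, the realized pairs (written without braces) are

- at $0$: $01,\,02,\,03,\,13,\,23,\,12$;
- at $1$: $02,\,13,\,23,\,01,\,12,\,03$;
- at $2$: $13,\,03,\,12,\,23,\,01,\,02$;
- at $3$: $23,\,12,\,01,\,02,\,03,\,13$;

and each line contains all six pairs. The ten paths of Section 1 form a looped design on $5$ points.

**Theorem B.** A looped design exists on $n$ points for every $n\ge2$. In particular, for every $n\ge3$ there is a $D(K_n,P_n,1)$ design in which, for every ordered pair $(u,w)$ with $u\ne w$, exactly one path has end $u$ with neighbor $w$. Consequently, for every $n\ge3$ and every $\lambda\ge1$, both $D(K_{n,n},C_{2n},\lambda)$ and $D(K_n,P_n,\lambda)$ designs exist.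

**Lemma 1.** Let $n\ge3$. If there is a looped design on $n$ points, then $D(K_n,P_n,1)$ and $D(K_{n,n},C_{2n},1)$ designs exist.

**Proof.** Let $\mathcal P$ be a looped design on $V$. A 2-path with center $v$ and ends $y,y'$ ($v,y,y'$ distinct) lies in $P$ if and only if $N_P(v)=\{y,y'\}$. So $\mathcal P$ is a $D(K_n,P_n,1)$ design.

Let $K_{n,n}$ have the parts $V\times\{X\}$ and $V\times\{Y\}$. For $P=v_1\dots v_n$ in $\mathcal P$ let $\hat P$ be the graph in which $(v,X)$ is adjacent to $(y,Y)$ if and only if $y\in N_P(v)$. Because $y\in N_P(v)\iff v\in N_P(y)$, every vertex has degree $2$. Following the edges we find one cycle of length $2n$: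
$$(v_1,X),(v_2,Y),(v_3,X),\dots,(v_n,Z),(v_n,Z'),(v_{n-1},Z),\dots,(v_1,Y),\ \text{back to }(v_1,X),$$
with $\{Z,Z'\}=\{X,Y\}$. The step from $(v_n,Z)$ to $(v_n,Z')$ and the last step are the loops at the ends of $P$. A 2-path with center $(v,X)$ and ends $(y,Y),(y',Y)$, where $y\ne y'$ and $v\in\{y,y'\}$ is allowed, lies in $\hat P$ if and only if $N_P(v)=\{y,y'\}$. The same holds with $X$ and $Y$ interchanged. So $\{\hat P:P\in\mathcal P\}$ is a $D(K_{n,n},C_{2n},1)$ design. $\square$

For Theorem A we therefore need a looped design on $2m$ points for each odd $m\ge3$.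

## 3. Pairs of reflections in $\mathbb Z_n$

What made Section 1 work? For $0\,1\,4\,2\,3$ one checks that $N(v)=\{-v,\,1-v\}$ at all five vertices; for $0\,2\,3\,4\,1$, that $N(v)=\{-v,\,2-v\}$. So each path is drawn by two reflections. Write $\rho_t(x)=t-x$. For a 2-subset $\{t,t'\}$ of $\mathbb Z_n$ join each $v$ to $\rho_t(v)$ and to $\rho_{t'}(v)$, where a fixed point of a reflection carries a loop.

This suggests a plan. Encode $y$ at the vertex $v$ by $v+y$. The two neighbors of $v$ then have codes $t$ and $t'$, whatever $v$ is. If the graph of every pair $\{t,t'\}$ were a Hamiltonian path with loops at its ends, we would be done at once: the pair $\{y,y'\}$ at $v$ is realized by $\{t,t'\}=\{v+y,v+y'\}$ and by no other pair. For $n$ an odd prime this does work; it will be a special case of Lemma 2.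

Now see where it stops. Put $d=t'-t$. A step from $w\in v+\langle d\rangle$ leads to $t-w$ or $t+d-w$, both in $t-v+\langle d\rangle$, and a step from there leads back to $v+\langle d\rangle$. So the component of $v$ has at most $2\,\mathrm{ord}(d)$ vertices.

- If $n$ is odd and $\gcd(d,n)>1$, then $\mathrm{ord}(d)\le n/3$ and the component has at most $2n/3$ vertices. This happens as soon as $n$ is composite: for $n=9$, the difference $d=3$ fails.
- If $n$ is even and $d$ is even, then $t,t'$ have the same parity. If both are even, both reflections preserve parity, and the graph is disconnected. If both are odd, then $2x=t$ and $2x=t'$ have no solutions, so there are no loops, and the graph cannot be a path. So all pairs of equal parity fail.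

For $n=6$ the difference $3$ fails too (components of at most $4$ vertices), and of the fifteen pairs only those with $d=\pm1$ can survive.

There are two separate obstacles, and they get separate cures. For odd composite orders we keep one reflection and replace the other by a more flexible involution (Sections 4 and 5). For even orders we double a smaller design (Sections 6 and 8).

## 4. One reflection and one involution: looped designs from good groups

Let $\Gamma$ be an abelian group of odd order $m=2r+1\ge3$. In $\Gamma$ every element $t$ has a unique half $\frac t2$. Put $\rho_t(x)=t-x$ as before; it has the single fixed point $\frac t2$.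

Suppose a path is drawn by $\rho_0$ and an involution $I$, and put $h=I\circ\rho_0$, so $I(x)=h(-x)$. That $I$ is an involution says $h(-h(-x))=x$ for all $x$; replacing $x$ by $-x$, this is $h(-h(x))=-x$. That the path visits everything will follow if $h$ is one cycle. If we have several such $h_k$ and translate everything, the codes at a vertex will be $t$ and $t$ plus a difference $h_k(x)-x$. To get each 2-subset of codes once, these differences must run through a set containing exactly one of $s,-s$ for each $s\ne0$. This explains the first three conditions.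

**Definition (good group).** $\Gamma$ is good if there are a set $S\subset\Gamma\setminus\{0\}$ and permutations $h_1,\dots,h_r$ of $\Gamma$ such that

- (G1) $\Gamma\setminus\{0\}$ is the disjoint union of $S$ and $-S$;
- (G2) each $h_k$ is a single $m$-cycle, and for each $x$ the elements $h_1(x)-x,\dots,h_r(x)-x$ are the elements of $S$, each once;
- (G3) $h_k(-h_k(x))=-x$ for all $x$ and $k$;
- (G4) $x\mapsto x+h_1(x)$ is a bijection of $\Gamma$.

Condition (G4) plays no part in the proof of Theorem A; it enters in Section 8.

Example. For an odd prime $p$, the group $\mathbb Z_p$ with $S=\{1,\dots,\frac{p-1}2\}$ and $h_s(x)=x+s$ is good. Indeed (G1) is clear; $x\mapsto x+s$ is a $p$-cycle as $s\ne0$, and its difference is always $s$; $h_s(-h_s(x))=-(x+s)+s=-x$; and $x+h_1(x)=2x+1$ is a bijection since $p$ is odd.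

**Symmetric numbering.** Let $h$ be an $m$-cycle satisfying (G3), and put $x_l=h^l(0)$ for $l\in\mathbb Z_m$. Then
$$-x_l=x_{-l}\qquad(l\in\mathbb Z_m).\tag{1}$$
Indeed (G3) says $h^{-1}(-x)=-h(x)$, so $-x_{l+1}=-h(x_l)=h^{-1}(-x_l)$. Starting from $-x_0=0=x_0$, induction gives (1).

**The paths.** Let $\Gamma$ be good, $I_k(x)=h_k(-x)$, and $x_l=h_k^l(0)$. By (G3), $I_k^2=1$. By (1), $\rho_0$ sends $x_l$ to $x_{-l}$, and $I_k$ sends $x_l$ to $h_k(x_{-l})=x_{1-l}$. Let $P_k$ be
$$x_0,\;x_1,\;x_{-1},\;x_2,\;x_{-2},\;\dots,\;x_r,\;x_{-r}.$$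
This is a Hamiltonian path on $\Gamma$, since $x_l$ runs through $\Gamma$ once as $l$ runs through $\mathbb Z_m$. Its edges are given alternately by $I_k$ (as $0\mapsto1$, $-1\mapsto2$, and so on in the indices) and by $\rho_0$ (as $1\mapsto-1$, $2\mapsto-2$, and so on); the first edge comes from $I_k$ and the last from $\rho_0$. The first vertex $x_0=0$ is fixed by $\rho_0$. The last vertex $x_{-r}$ is sent by $I_k$ to $x_{1+r}$, and $1+r\equiv-r\pmod{2r+1}$, so it is fixed by $I_k$. Hence
$$N_{P_k}(v)=\{\rho_0(v),I_k(v)\}\qquad\text{for all }v\in\Gamma .$$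
For $t\in\Gamma$ let $P_{k,t}=P_k+\frac t2$. Since $\rho_0(v-\frac t2)+\frac t2=t-v$,
$$N_{P_{k,t}}(v)=\{\rho_t(v),I_{k,t}(v)\},\qquad I_{k,t}(v)=I_k\!\left(v-\tfrac t2\right)+\tfrac t2 .$$

**Lemma 2.** If $\Gamma$ is good of order $m=2r+1$, then $\{P_{k,t}:1\le k\le r,\ t\in\Gamma\}$ is a looped design on $\Gamma$.

**Proof.** Fix $v$ and encode $y\in\Gamma$ by $v+y$; this is a bijection of $\Gamma$. The code of $\rho_t(v)$ is $t$. With $u=v-\frac t2$, the code of $I_{k,t}(v)$ is
$$v+h_k(-u)+\tfrac t2=t+u+h_k(-u)=t+\bigl(h_k(-u)-(-u)\bigr).$$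
For fixed $t$, as $k$ varies, the bracket runs through $S$ exactly once by (G2). So the pairs of codes are $\{t,t+s\}$ with $t\in\Gamma$, $s\in S$, each once. A 2-subset $\{c,c'\}$ has this form for exactly one $(t,s)$, because by (G1) exactly one of $c'-c$ and $c-c'$ lies in $S$. So every 2-subset occurs exactly once. $\square$

For $\Gamma=\mathbb Z_5$ this is the example of Section 1. We record two facts about $P_{1,t}=v_1v_2\dots v_m$, where the $v_i$ depend on $t$.

**Fact (F1).** $v_1=\frac t2$ is the fixed point of $\rho_t$, and the 2-cycles of $\rho_t$ are the edges $v_iv_{i+1}$ with $i$ even. This is how the path was drawn.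

**Fact (F2).** The edges $v_iv_{i+1}$ with $i$ odd, taken over all $t\in\Gamma$, partition the edges of the complete graph $K_\Gamma$ on $\Gamma$.

**Proof of (F2).** These edges are the translates, by all $u=\frac t2\in\Gamma$, of the edges $\{x,I_1(x)\}$ with $I_1(x)\neq x$. The map
$$x\mapsto x-I_1(x)=-\bigl((-x)+h_1(-x)\bigr)$$
is a bijection by (G4). Let $(y',y)$ be an ordered pair with $y'\ne y$. To have $(y',y)=(x+u,I_1(x)+u)$ we need $x-I_1(x)=y'-y$, which determines $x$, and then $u=y'-x$. So exactly one $(x,u)$ works. Replacing $x$ by $I_1(x)$ keeps $u$ and reverses the pair, so the edge $\{y',y\}$ arises for exactly one $u$. $\square$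

## 5. Good groups of every odd order

**Lemma 3.** For every odd $m\ge3$ there is a good group of order $m$.

The prime orders were done above. Write $m$ as a product of primes in non-increasing order and adjoin the primes one at a time, starting from the largest. So it suffices to prove: if $A$ is good of order $a$, with set $S_A$ and permutations $h_1,\dots,h_{(a-1)/2}$, and $p$ is an odd prime with $p\le$ every prime divisor of $a$, then $\Gamma=A\times\mathbb Z_p$ is good. Put $R=\frac{p-1}2$ and
$$S=(S_A\times\mathbb Z_p)\cup(\{0\}\times\{1,\dots,R\}).$$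
Then $-S=(-S_A\times\mathbb Z_p)\cup(\{0\}\times\{-1,\dots,-R\})$, and (G1) holds.

The differences in $S_A\times\mathbb Z_p$ suggest lifting each $h_q$ in $p$ ways. The differences $(0,s)$ are the difficulty: the translation by $(0,s)$ has $a$ orbits of length $p$, so it is not a $pa$-cycle. It must be mixed with one of the lifts.

**Step 1: lifts of a cycle, and when they are good.** Fix $h=h_q$ and put $x_l=h^l(0)$, $l\in\mathbb Z_a$. For $\delta=(\delta_l)_{l\in\mathbb Z_a}$ with entries in $\mathbb Z_p$ let
$$\varphi(x_l,i)=(x_{l+1},\,i+\delta_l).$$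

First, $\varphi$ is a single $pa$-cycle if and only if $\sum_l\delta_l\ne0$. Indeed $\varphi^a$ is the translation by $\sum_l\delta_l$ in the second coordinate. If the sum is zero, $\varphi^a=1$. If not, the orbit of $(x_0,0)$ contains all $(x_0,i)$, hence all their images under powers of $\varphi$, which is everything.

Second, if $\delta_{-l-1}=\delta_l$ for all $l$, then $\varphi$ satisfies (G3). By (1), $-\varphi(x_l,i)=(x_{-l-1},-i-\delta_l)$, and $\varphi$ maps this to $(x_{-l},-i-\delta_l+\delta_{-l-1})=(x_{-l},-i)=-(x_l,i)$.

**Step 2: choose $p$ symmetric lifts with controlled sums.** The simplest choice, $\delta_l=k$ for all $l$, has sum $ak$. If $p\mid a$, no lift would be a full cycle. So we choose more carefully.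

Let $b=\frac{a-1}2\ge1$, the index fixed by $l\mapsto a-1-l$ (which is $l\mapsto-l-1$ modulo $a$). Choose signs $\varepsilon_0,\dots,\varepsilon_{b-1}\in\{\pm1\}$ with sum $E=1$ if $b$ is odd, and $E=2$ if $b$ is even. Put $c=2E\in\{2,4\}$, which is nonzero modulo $p$. For a permutation $\tau$ of $\mathbb Z_p$, to be chosen, and $k\in\mathbb Z_p$, put
$$f_l(k)=f_{a-1-l}(k)=\varepsilon_lk\quad(0\le l<b),\qquad f_b(k)=-c\,\tau(k).$$
Then $f_{-l-1}=f_l$, each $f_l$ is a bijection of $\mathbb Z_p$, and
$$\sum_lf_l(k)=2Ek-c\,\tau(k)=g(k),\qquad g(k):=c\,(k-\tau(k)).$$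
Let $\varphi_k$ be the lift of $h_q$ with $\delta_l=f_l(k)$. By Step 1 it satisfies (G3), and it is a $pa$-cycle exactly when $g(k)\ne0$. Because each $f_l$ is a bijection, the $p$ lifts $\varphi_k$, $k\in\mathbb Z_p$, send $(x_l,i)$ to each element of $\{x_{l+1}\}\times\mathbb Z_p$ exactly once. So the lifts of $h_q$ use at each $(x,i)$ each difference in $\{h_q(x)-x\}\times\mathbb Z_p$ once.

**Step 3: the cycles $h_q$ with $q\ge2$.** Here we want all $p$ lifts to be full cycles. Take $\tau(k)=k-1$. Then $g(k)=c\ne0$ for all $k$.

**Step 4: the cycle $h_1$.** Here we want $R$ lifts with prescribed sums, to be mixed with the translations by $(0,s)$, and all the other lifts to be full cycles. We claim that $\tau$ and distinct $\kappa_1,\dots,\kappa_R\in\mathbb Z_p$ can be chosen with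
$$g(\kappa_s)=as\ \text{ in }\mathbb Z_p\quad(1\le s\le R),\qquad g(k)\ne0\ \text{ for }k\notin\{\kappa_1,\dots,\kappa_R\}.\tag{2}$$

If $p\mid a$, the prescribed sums are $0$. Let $\tau$ fix $R$ points $\kappa_1,\dots,\kappa_R$ and permute the other $\frac{p+1}2\ge2$ points cyclically. Then $k-\tau(k)$ vanishes exactly at the $\kappa_s$.

If $p\nmid a$, write $\frac12$ for the inverse of $2$ in $\mathbb Z_p$, and let
$$\tau_0(0)=\tfrac12,\quad\tau_0(\tfrac12)=-\tfrac12,\quad\tau_0(-\tfrac12)=0,\qquad\tau_0(x)=-x\ \text{ otherwise}.$$
This is a permutation without fixed points. For $1\le s\le R$ and $x=\frac s2$ we have $x-\tau_0(x)=s$: for $s=1$ this is $\frac12+\frac12=1$; for $s\ge2$, $s\ne0,\pm1$ in $\mathbb Z_p$, so $x\ne0,\pm\frac12$ and $x-\tau_0(x)=2x=s$. Now put $\lambda=a/c\in\mathbb Z_p^*$, $\tau(k)=\lambda\tau_0(k/\lambda)$ and $\kappa_s=\lambda s/2$. Then $g(\kappa_s)=c\lambda s=as$, and $g$ has no zeros. This proves (2).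

The lifts $\varphi_k$ of $h_1$ with $k\notin\{\kappa_s\}$ are $pa$-cycles, and there are $p-R\ge2$ of them. For each, the map
$$z\mapsto z+\varphi_k(z),\qquad (x_l,i)\mapsto(x_l+h_1(x_l),\,2i+\delta_l),$$
is a bijection, by (G4) in $A$ and because $p$ is odd. We take one of these lifts as the new "$h_1$", and (G4) holds for $\Gamma$.

**Step 5: mix $\varphi_{\kappa_s}$ with the translation by $(0,s)$.** Fix $s\in\{1,\dots,R\}$. Let $\varphi=\varphi_{\kappa_s}$, $\delta_l=f_l(\kappa_s)$ and $\psi(x,i)=(x,i+s)$. The prescribed sum $\sum_l\delta_l=as$ lets us choose coordinates in which both maps move the second coordinate by the same amount. Indeed $\sum_l(\delta_l-s)=0$, so there are $w_l\in\mathbb Z_p$, $l\in\mathbb Z_a$, with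
$$w_0=0,\qquad w_{l+1}=w_l+\delta_l-s .$$
From
$$w_{l+1}-w_l=\delta_l-s=\delta_{-l-1}-s=w_{-l}-w_{-l-1}$$
we get $w_{-l}=-w_l$ by induction: if it holds for $l$, then $w_{-l-1}=w_{-l}-(w_{l+1}-w_l)=-w_{l+1}$. Write $[l,j]:=(x_l,w_l+j)$. Then
$$\varphi[l,j]=[l+1,j+s],\qquad\psi[l,j]=[l,j+s],\qquad-[l,j]=[-l,-j].$$

Let $j_0=-\frac s2$. Let $\varphi'$ equal $\psi$ on the points with $j=j_0$ and $\varphi$ elsewhere; let $\psi'$ equal $\varphi$ on the points with $j=j_0$ and $\psi$ elsewhere. Both send $j$ to $j+s$ and shift $l$ by an amount that depends only on $j$, so both are bijections. At each point, $\varphi'$ and $\psi'$ together have the same two images as $\varphi$ and $\psi$.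

Both are $pa$-cycles. In $p$ iterations $j$ runs through $\mathbb Z_p$ once, since $s\ne0$ in $\mathbb Z_p$. So $\varphi'^{\,p}[l,j]=[l+p-1,j]$ and $\psi'^{\,p}[l,j]=[l+1,j]$. Every prime divisor of $p-1$ is less than $p$, and every prime divisor of $a$ is at least $p$, so $\gcd(p-1,a)=1$. Hence the orbit of a point contains all $[l,j]$ with its value of $j$, and then all points. This is where the order of the primes is used.

Both satisfy (G3). The point $-\varphi'[l,j]$ has second coordinate $-j-s$, and $-j-s=-\frac s2\iff j=-\frac s2$. So the same rule, $\varphi$ or $\psi$, is applied the second time as the first time. If it is $\varphi$: $[l,j]\mapsto[l+1,j+s]$, negation gives $[-l-1,-j-s]$, and $\varphi$ maps this to $[-l,-j]$. If it is $\psi$: $[l,j]\mapsto[l,j+s]$, negation gives $[-l,-j-s]$, and $\psi$ maps this to $[-l,-j]$. The argument for $\psi'$ is the same.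

**Step 6: collect and count.** Take all lifts of $h_q$ for $q\ge2$, the lifts $\varphi_k$ of $h_1$ with $k\notin\{\kappa_s\}$, and the $R$ pairs $\varphi',\psi'$. Their number is
$$p\left(\tfrac{a-1}2-1\right)+(p-R)+2R=p\,\tfrac{a-1}2+R=\tfrac{pa-1}2 .$$
Each is a $pa$-cycle satisfying (G3). At each point $(x,i)$ the images are the same as those of all the lifts of all the $h_q$ together with the $R$ translations by $(0,s)$. So by Step 2 and (G2) in $A$, each difference in $S$ is used exactly once, and (G2) holds for $\Gamma$. $\square$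

Example: order $9$. Take $A=\mathbb Z_3$, $S_A=\{1\}$, $h_1(x)=x+1$, $p=3$. Then $x_l=l$, $b=1$, $\varepsilon_0=1$, $c=2$, $R=1$, and $f_0(k)=f_2(k)=k$, $f_1(k)=-2\tau(k)=\tau(k)$. Here $p\mid a$; let $\tau$ fix $\kappa_1=0$ and exchange $1$ and $2$. The lift $\varphi_1$ has $\delta=(1,2,1)$ with sum $1$, and $\varphi_2$ has $\delta=(2,1,2)$ with sum $2$; both are $9$-cycles. The lift $\varphi_0(l,i)=(l+1,i)$ has sum $0$ and is mixed with $\psi(l,i)=(l,i+1)$. Here $w_l=-l$, so $j=i+l$, and $j_0=-\frac12=1$. Applying $\psi$ when $i+l=1$ and $\varphi_0$ otherwise gives, writing $li$ for $(l,i)$,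
$$\varphi':\ 00,10,11,21,01,02,12,22,20\qquad\text{and}\qquad\psi':\ 00,01,11,12,10,20,21,22,02,$$
both $9$-cycles. At $00$ the maps $\varphi_1,\varphi_2,\varphi',\psi'$ use the differences $11,12,10,01$, which make up $S$.

Lemmas 2 and 3 give a looped design on $n$ points for every odd $n\ge3$.

## 6. Doubling an odd order

Let $m\ge3$ be odd, $\Gamma$ a good group of order $m$, and $V=\Gamma\times\mathbb Z_2$. Write $v^a=(v,a)$ and call $a$ the level; all exponents are in $\mathbb Z_2$.

**Step 1: lift a path to the doubled set.** Let $P=v_1\dots v_m$ be a Hamiltonian path on $\Gamma$, and put $v_0:=v_1$, $v_{m+1}:=v_m$. With this convention $N_P(v_i)=\{v_{i-1},v_{i+1}\}$ for all $i$, ends included. For $s=(s_0,\dots,s_m)\in\mathbb Z_2^{m+1}$ let $L=L(P;s)$ be given by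
$$N_L(v_i^a)=\{v_{i-1}^{\,a+s_{i-1}},\,v_{i+1}^{\,a+s_i}\},\qquad1\le i\le m.$$
It has the edges $v_i^av_{i+1}^{a+s_i}$ for $1\le i\le m-1$, $a\in\mathbb Z_2$, and in addition $v_1^0v_1^1$ if $s_0=1$ and $v_m^0v_m^1$ if $s_m=1$. The edges of the first kind form two disjoint copies of $P$. If exactly one of $s_0,s_m$ is $1$, these copies are joined at one end, so $L$ is a Hamiltonian path on $V$. At the other end the formula puts $v_1^a$ into $N_L(v_1^a)$ or $v_m^a$ into $N_L(v_m^a)$, so $N_L$ is the pair at a vertex as defined in Section 2.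

**Step 2: four lifts realize all pairs above $N_P(v)$.** For $(\alpha,\beta)\in\mathbb Z_2^2$ and $1\le i\le m-1$ let $s_i=\alpha$ if $i$ is odd and $s_i=\beta$ if $i$ is even; let
$$s_0=\alpha+\beta,\qquad s_m=\alpha+\beta+1 .$$
Exactly one of $s_0,s_m$ is $1$, so this lift, called $L_{P,\alpha,\beta}$, is a Hamiltonian path. For each $i\in\{1,\dots,m\}$ the map $(\alpha,\beta)\mapsto(s_{i-1},s_i)$ is a bijection of $\mathbb Z_2^2$: its value is $(\alpha+\beta,\alpha)$ for $i=1$, then $(\alpha,\beta)$ or $(\beta,\alpha)$, and $(\beta,\alpha+\beta+1)$ for $i=m$, because $m-1$ is even. Hence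
$$\text{at }v^a\text{ the four lifts of }P\text{ realize exactly the pairs }\{y^b,y'^c\},\ b,c\in\mathbb Z_2,\ \{y,y'\}=N_P(v),\text{ each once}.\tag{3}$$
By Lemma 2, all the lifts $L_{P_{k,t},\alpha,\beta}$ together realize at every $v^a$ each pair $\{y^b,y'^c\}$ with $y\ne y'$ exactly once, and no pair $\{y^0,y^1\}$.

**Step 3: organize the missing pairs.** For $t\in\Gamma$ put
$$N_{Q_t}(v^a)=\{\rho_t(v)^0,\rho_t(v)^1\}.$$
As $t$ varies, $\rho_t(v)=t-v$ takes each value once, so the systems $Q_t$ realize each missing pair exactly once. But $Q_t$ is not a Hamiltonian path: above a 2-cycle $\{x,y\}$ of $\rho_t$ it is the $4$-cycle $x^0y^0x^1y^1$, and above the fixed point $v_1$ it is the single edge $v_1^0v_1^1$ with loops. Adding the missing pairs directly is therefore impossible with these systems. The way out is to sacrifice, for each $t$, one lift, and to redistribute its pairs and those of $Q_t$ over two new Hamiltonian paths.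

**Step 4: the exchange.** Fix $t$, let $P=P_{1,t}=v_1\dots v_m$ and $L=L_{P,0,1}$. Here $s_0=1$, $s_i=0$ for $i$ odd with $1\le i\le m-1$, $s_i=1$ for $i$ even, and $s_m=0$. So $L$ has the edge $v_1^0v_1^1$, the edges $v_i^av_{i+1}^a$ for $i$ odd, the edges $v_i^av_{i+1}^{a+1}$ for $i$ even, and the ends $v_m^0,v_m^1$. Compare with (F1): $L$ changes level exactly along $\rho_t$, that is, between $v^a$ and $\rho_t(v)^{a+1}$, including at the fixed point $v_1$. These level-changing edges also belong to $Q_t$. So one may follow $L$ at all vertices of level $b$ and $Q_t$ at all vertices of level $b+1$ without contradiction: an edge between the levels is wanted from both sides. Following the edges produces, for $b\in\mathbb Z_2$, the Hamiltonian path $R_{b,t}$: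
$$v_1^{b+1},v_1^{b}\;\big|\;v_2^{b},v_3^{b+1},v_2^{b+1},v_3^{b}\;\big|\;v_4^{b},v_5^{b+1},v_4^{b+1},v_5^{b}\;\big|\cdots\big|\;v_{m-1}^{b},v_m^{b+1},v_{m-1}^{b+1},v_m^{b}.$$

**Claim.** $N_{R_{b,t}}(v^a)=N_L(v^a)$ if $a=b$, and $N_{R_{b,t}}(v^a)=N_{Q_t}(v^a)$ if $a=b+1$.

**Proof.** By (F1), $\rho_t$ fixes $v_1$ and exchanges $v_i,v_{i+1}$ for $i$ even. We go along the path; $i$ is even throughout.

- $v_1^{b+1}$ is an end with neighbor $v_1^b$: the pair is $\{v_1^0,v_1^1\}=N_{Q_t}(v_1^{b+1})$.
- $v_1^b$: the pair is $\{v_1^{b+1},v_2^b\}=N_L(v_1^b)$.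
- $v_i^b$: the pair is $\{v_{i-1}^b,v_{i+1}^{b+1}\}=N_L(v_i^b)$.
- $v_{i+1}^{b+1}$: the pair is $\{v_i^b,v_i^{b+1}\}=N_{Q_t}(v_{i+1}^{b+1})$.
- $v_i^{b+1}$: the pair is $\{v_{i+1}^{b+1},v_{i+1}^b\}=N_{Q_t}(v_i^{b+1})$.
- $v_{i+1}^b$ with $i+1<m$: the pair is $\{v_i^{b+1},v_{i+2}^b\}=N_L(v_{i+1}^b)$.
- $v_m^b$ is an end with neighbor $v_{m-1}^{b+1}$: the pair is $\{v_m^b,v_{m-1}^{b+1}\}=N_L(v_m^b)$. $\square$

So at every vertex, $R_{0,t}$ and $R_{1,t}$ together realize exactly the pairs realized by $L_{P_{1,t},0,1}$ and $Q_t$.

**Step 5: the design.** Let $\mathcal D$ consist of all $L_{P_{k,t},\alpha,\beta}$ except the $m$ paths $L_{P_{1,t},0,1}$ ($t\in\Gamma$), together with all $R_{0,t},R_{1,t}$ ($t\in\Gamma$). All members are Hamiltonian paths on $V$. By Steps 2, 3 and 4, every pair at every vertex is realized exactly once. So $\mathcal D$ is a looped design on $n=2m$ points. The count agrees: $4\cdot\frac{m(m-1)}2-m+2m=m(2m-1)=\frac{n(n-1)}2$.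

**Proof of Theorem A.** Every $n\equiv2\pmod4$ with $n\ge6$ is $2m$ with $m\ge3$ odd. By Lemma 3 there is a good group of order $m$, by Step 5 there is a looped design on $n$ points, and Lemma 1 gives both designs. $\square$

Example: $n=6$. Take $\Gamma=\mathbb Z_3$, where $r=1$ and $P_{1,0}=0\,1\,2$. For $t=0$ the lifts with $(\alpha,\beta)=(0,0),(1,1),(1,0)$ and the paths $R_{0,0},R_{1,0}$ are
$$0^01^02^02^11^10^1,\quad0^01^12^02^11^00^1,\quad2^11^10^00^11^02^0,\quad0^10^01^02^11^12^0,\quad0^00^11^12^01^02^1 .$$
Applying $x\mapsto x+u$, $u\in\mathbb Z_3$, gives the $15$ paths of a looped design on $6$ points.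

**Remark (symmetry).** The map $x^a\mapsto(x+u)^a$ sends $P_{k,t}$ to $P_{k,t+2u}$, hence lifts to lifts and $R_{b,t}$ to $R_{b,t+2u}$. The map $x^a\mapsto x^{a+1}$ fixes every lift and exchanges $R_{0,t}$ and $R_{1,t}$. So $\mathcal D$ is invariant under the abelian group $\Gamma\times\mathbb Z_2$, which acts regularly on the $n$ points.

**Remark (closing the paths through a new point).** Join both ends of each path of a looped design on $n$ points to a new point $\infty$. The 2-paths $\infty\,v\,y'$ are then covered once, by the pairs $\{v,y'\}$ at $v$. The 2-paths with center $\infty$ are covered once if and only if the end-pairs of the $\binom n2$ paths are pairwise distinct. So exactly in that case we obtain a $D(K_{n+1},C_{n+1},1)$ design. The designs $\mathcal D$ do not have this property: the two lifts of $P_{k,t}$ with $\alpha=\beta$ have $s_0=0$, $s_m=1$, and both have the ends $v_1^0,v_1^1$. (See the first two paths for $n=6$.) So this argument does not address Dudeney's original problem for odd orders.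

## 7. Powers of two from $PGL(2,q)$

For Theorem B we have the odd $n\ge3$ (Lemmas 2 and 3) and $n=2m$ with $m\ge3$ odd (Section 6). What remains is $n\equiv0\pmod4$ and the trivial $n=2$. In this section $n$ is a power of two.

Two textbook facts are needed. The group $PGL(2,q)$ acts on the $q+1$ one-dimensional subspaces of a 2-dimensional vector space over $\mathbb F_q$, and this action is sharply 3-transitive: for any two ordered triples of distinct points, exactly one group element takes the first to the second. So its order is $(q+1)q(q-1)$. For $q=2$, for instance, it is the full symmetric group on $3$ points. The second fact is that $\mathbb F_{q^2}^*$ is cyclic.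

**Lemma 4.** For every $q=2^j$, $j\ge1$, there is a looped design on $q$ points.

**Proof.** *A Hamiltonian cycle with a large stabilizer.* Let $G=PGL(2,q)$ act on the one-dimensional $\mathbb F_q$-subspaces of $\mathbb F_{q^2}$. These are the elements of the cyclic group $Z=\mathbb F_{q^2}^*/\mathbb F_q^*$ of order $q+1\ge3$. Let $g$ generate $Z$. Multiplication by $g$ comes from an $\mathbb F_q$-linear map, so it lies in $G$, and it rotates the Hamiltonian cycle $H=(1,g,g^2,\dots,g^q)$ on $Z$. The stabilizer of $H$ in $G$ acts faithfully on $H$, so its order is at most $2(q+1)$, the number of symmetries of a cycle of length $q+1$. It contains the $q+1$ rotations. It also contains the map induced by the invertible $\mathbb F_q$-linear map $x\mapsto x^q$. Since $x^{q+1}\in\mathbb F_q^*$, this is $z\mapsto z^{-1}$ on $Z$, a reflection of $H$. So the stabilizer has order exactly $2(q+1)$, and the orbit of $H$ under $G$ consists of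
$$\frac{(q+1)q(q-1)}{2(q+1)}=\frac{q(q-1)}2$$
cycles.

*Each 2-path lies in exactly one cycle.* The complete graph on $Z$ has $\frac{(q+1)q(q-1)}2$ paths of length 2, and $G$ is transitive on them. So each lies in the same number of cycles of the orbit. Each cycle contains $q+1$ of them, so this number is
$$\frac{q(q-1)}2\,(q+1)\Big/\frac{(q+1)q(q-1)}2=1 .$$

*Delete a point.* Delete one point $\infty$ from all the cycles. This leaves Hamiltonian paths on the other $q$ points. For $v\notin\{y,y'\}$, the pair $\{y,y'\}$ at $v$ is realized exactly by the path from the unique cycle that contains $y\,v\,y'$. The pair $\{v,y'\}$ at $v$ is realized exactly by the path from the unique cycle that contains $\infty\,v\,y'$, since $v$ is an end of a path if and only if it was adjacent to $\infty$. So these paths form a looped design on $q$ points. $\square$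

## 8. Doubling an even order

There remain $n=2^jm$ with $j\ge2$ and $m\ge3$ odd. We want to double again. In Section 6 the missing pairs were organized by the reflections $\rho_t$. In a design on an even number of points we need another source of involutions, which together send each $v$ to each $y$ exactly once. A decomposition of the complete graph into paths provides it.

**Definition (decomposing family).** Let $|V|$ be even. A family of Hamiltonian paths on $V$ is decomposing if the edge sets of its members partition the edge set of the complete graph $K_V$ on $V$.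

For example, $0123$ and $2031$ form a decomposing family on $4$ points: their edges are $01,12,23$ and $02,03,13$. Such a family has $\binom{|V|}2/(|V|-1)=\frac{|V|}2$ members. Moreover
$$\text{each vertex is an end of exactly one member of a decomposing family},\tag{4}$$
because counting degrees at $v$ gives $|V|-1=2\cdot\frac{|V|}2-\#\{\text{members with end }v\}$.

**Lemma 5.** For $m\ge3$ odd, the design $\mathcal D$ of Section 6 contains two disjoint decomposing families, $\{R_{0,t}\}_{t\in\Gamma}$ and $\{R_{1,t}\}_{t\in\Gamma}$.

**Proof.** The families are disjoint since the members of a looped design on at least two points are distinct. Reading off the edges of $R_{b,t}$ we find three kinds: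

- $v_1^0v_1^1$, where $v_1=\frac t2$;
- $v_i^bv_{i+1}^b$ for $i$ odd, the edges that join consecutive blocks;
- for $i$ even, inside the blocks, $v_i^bv_{i+1}^{b+1}$, $v_i^{b+1}v_{i+1}^b$ and $v_i^{b+1}v_{i+1}^{b+1}$.

Let $t$ run through $\Gamma$. The first kind covers each edge $v^0v^1$ once. By (F2), the second kind covers each edge inside level $b$ once. For the third kind, the edges $v_iv_{i+1}$ with $i$ even are the 2-cycles of $\rho_t$ by (F1), and $\{x,y\}$ with $x\ne y$ is a 2-cycle of $\rho_t$ for exactly one $t$, namely $t=x+y$. So the third kind covers each edge $x^0y^1$ with $x\ne y$ once, and each edge inside level $b+1$ once. $\square$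

This is where (G4) is used, by way of (F2). For $n=6$ the path $0^10^01^02^11^12^0$ and its translates by $\mathbb Z_3$ decompose the complete graph on the six points: its five edges belong to the five different translation classes of edges, each with three members.

**Lemma 6.** Let $|V|=\mu\ge4$ be even, and let $\mathcal P$ be a looped design on $V$ that contains disjoint decomposing families $\mathcal E,\mathcal E'$. Then there is a looped design on $V\times\mathbb Z_2$ that contains two disjoint decomposing families.

**Proof.** The family $\mathcal E$ will supply the involutions and be used up in the exchange; $\mathcal E'$ will supply the new decomposing families.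

**Step 1: four lifts of every path.** For each $P\in\mathcal P$ write $P=v_1\dots v_\mu$ and define $L(P;s_0,\dots,s_\mu)$ as in Section 6, with $\mu$ in place of $m$. For $(\alpha,\beta)\in\mathbb Z_2^2$ and $1\le i\le\mu-1$ let $s_i=\alpha$ for $i$ odd and $s_i=\beta$ for $i$ even, so that $s_{\mu-1}=\alpha$. Let $s_0=\beta$, and
$$s_\mu=\beta+1\ \text{ if }P\notin\mathcal E,\qquad s_\mu=\alpha+\beta\ \text{ if }P\in\mathcal E .$$
In all cases $(\alpha,\beta)\mapsto(s_{i-1},s_i)$ is bijective for $1\le i\le\mu$: the values are $(\beta,\alpha)$ for $i=1$, then $(\alpha,\beta)$ or $(\beta,\alpha)$, and $(\alpha,\beta+1)$ or $(\alpha,\alpha+\beta)$ for $i=\mu$. So (3) holds again, and all lifts together realize each pair $\{y^b,y'^c\}$ with $y\ne y'$ at each $v^a$ exactly once.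

For $P\notin\mathcal E$ exactly one of $s_0,s_\mu$ is $1$, and all four lifts are Hamiltonian paths. For $P\in\mathcal E$ exactly one of $s_0=\beta$, $s_\mu=\alpha+\beta$ is $1$ if and only if $\alpha=1$. So two lifts are Hamiltonian paths, and two are not:

- $A_P$, with $(\alpha,\beta)=(0,0)$: all $s_i=0$, and $A_P$ is two disjoint copies of $P$;
- $B_P$, with $(\alpha,\beta)=(0,1)$: $s_0=s_\mu=1$, and for $1\le i\le\mu-1$, $s_i=0$ if $i$ is odd and $s_i=1$ if $i$ is even; $B_P$ is a cycle.

We keep the notation $N_{A_P},N_{B_P}$ for the pairs given by the formula.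

**Step 2: organize the missing pairs.** For $P=v_1\dots v_\mu\in\mathcal E$ let $\sigma_P$ be the involution exchanging $v_i,v_{i+1}$ for all odd $i$. Let $\sigma_P^\circ$ be the one fixing $v_1,v_\mu$ and exchanging $v_i,v_{i+1}$ for all even $i$, $2\le i\le\mu-2$. Then $N_P(v)=\{\sigma_P(v),\sigma_P^\circ(v)\}$ for all $v$. For all $v,y\in V$, including $y=v$, exactly one of the $\mu$ involutions $\sigma_P,\sigma_P^\circ$ ($P\in\mathcal E$) maps $v$ to $y$. If $y\ne v$, the edge $vy$ lies in exactly one $P\in\mathcal E$ and is exchanged by exactly one of $\sigma_P,\sigma^\circ_P$. If $y=v$, only a $\sigma_P^\circ$ with $v$ an end of $P$ fixes $v$, and by (4) there is exactly one. So with $N_{Q_\sigma}(v^a)=\{\sigma(v)^0,\sigma(v)^1\}$, the systems $Q_{\sigma_P},Q_{\sigma_P^\circ}$ ($P\in\mathcal E$) realize each missing pair $\{y^0,y^1\}$ at each $v^a$ exactly once.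

The two faulty lifts of each $P\in\mathcal E$ now face two systems of missing pairs, and we exchange them in two couples.

**Step 3: exchange $A_P$ with $Q_{\sigma_P}$.** For $b\in\mathbb Z_2$ and $i$ odd let $\ell_i=b+\frac{i-1}2\in\mathbb Z_2$, so $\ell_{i+2}=\ell_i+1$. Let $R_b^A$ be the concatenation, for $i=1,3,\dots,\mu-1$, of the blocks
$$v_i^{\ell_i},\;v_{i+1}^{\ell_i},\;v_i^{\ell_i+1},\;v_{i+1}^{\ell_i+1}.$$
This is a Hamiltonian path on $V\times\mathbb Z_2$; consecutive blocks are joined by the edge $v_{i+1}^{\ell_i+1}v_{i+2}^{\ell_{i+2}}$, which stays in one level. Its pairs are as follows, with $i$ odd, $v_0=v_1$ and $v_{\mu+1}=v_\mu$.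

- $v_i^{\ell_i}$: the pair is $\{v_{i-1}^{\ell_i},v_{i+1}^{\ell_i}\}=N_{A_P}(v_i^{\ell_i})$; for $i=1$ this vertex is an end.
- $v_{i+1}^{\ell_i}$: the pair is $\{v_i^{\ell_i},v_i^{\ell_i+1}\}=N_{Q_{\sigma_P}}(v_{i+1}^{\ell_i})$.
- $v_i^{\ell_i+1}$: the pair is $\{v_{i+1}^{\ell_i},v_{i+1}^{\ell_i+1}\}=N_{Q_{\sigma_P}}(v_i^{\ell_i+1})$.
- $v_{i+1}^{\ell_i+1}$: the pair is $\{v_i^{\ell_i+1},v_{i+2}^{\ell_i+1}\}=N_{A_P}(v_{i+1}^{\ell_i+1})$; for $i+1=\mu$ this vertex is an end.

Changing $b$ changes all $\ell_i$ and interchanges the two kinds of vertices. So $R_0^A,R_1^A$ together realize exactly the pairs of $A_P$ and $Q_{\sigma_P}$.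

**Step 4: exchange $B_P$ with $Q_{\sigma_P^\circ}$.** The system $B_P$ changes level exactly along $\sigma_P^\circ$, fixed points included, so the level rule of Section 6 applies. Let $R_b^B$ be
$$v_1^{b+1},v_1^b\,\big|\,v_2^b,v_3^{b+1},v_2^{b+1},v_3^b\,\big|\cdots\big|\,v_{\mu-2}^b,v_{\mu-1}^{b+1},v_{\mu-2}^{b+1},v_{\mu-1}^b\,\big|\,v_\mu^b,v_\mu^{b+1},$$
a Hamiltonian path on $V\times\mathbb Z_2$. At level $b$ the pairs are those of $B_P$. With $i$ even, $2\le i\le\mu-2$:

- $v_1^b$: $\{v_1^{b+1},v_2^b\}=N_{B_P}(v_1^b)$, as $s_0=1$, $s_1=0$;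
- $v_i^b$: $\{v_{i-1}^b,v_{i+1}^{b+1}\}=N_{B_P}(v_i^b)$, as $s_{i-1}=0$, $s_i=1$;
- $v_{i+1}^b$: $\{v_i^{b+1},v_{i+2}^b\}=N_{B_P}(v_{i+1}^b)$, as $s_i=1$, $s_{i+1}=0$;
- $v_\mu^b$: $\{v_{\mu-1}^b,v_\mu^{b+1}\}=N_{B_P}(v_\mu^b)$, as $s_{\mu-1}=0$, $s_\mu=1$.

At level $b+1$ the pairs are those of $Q_{\sigma_P^\circ}$:

- $v_1^{b+1}$, an end: $\{v_1^0,v_1^1\}$, and $\sigma_P^\circ$ fixes $v_1$;
- $v_{i+1}^{b+1}$: $\{v_i^b,v_i^{b+1}\}$, and $\sigma_P^\circ(v_{i+1})=v_i$;
- $v_i^{b+1}$: $\{v_{i+1}^{b+1},v_{i+1}^b\}$, and $\sigma_P^\circ(v_i)=v_{i+1}$;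
- $v_\mu^{b+1}$, an end: $\{v_\mu^0,v_\mu^1\}$, and $\sigma_P^\circ$ fixes $v_\mu$.

So $R_0^B,R_1^B$ together realize exactly the pairs of $B_P$ and $Q_{\sigma_P^\circ}$. Replace, for every $P\in\mathcal E$, the lifts $A_P,B_P$ by the corresponding four paths $R_0^A,R_1^A,R_0^B,R_1^B$. By Steps 1 and 2, the result is a looped design on $V\times\mathbb Z_2$.

**Step 5: find two decomposing families in the new design.** Let $P=v_1\dots v_\mu\in\mathcal E'$. Since $P\notin\mathcal E$, all four lifts of $P$ are Hamiltonian paths in the new design, with $s_0=\beta$, $s_\mu=\beta+1$. Consider either of the pairs $\{(0,0),(1,1)\}$ and $\{(0,1),(1,0)\}$ of values of $(\alpha,\beta)$. The two members have complementary $s_i$ for $1\le i\le\mu-1$, so the two lifts together contain each edge $v_i^av_{i+1}^c$ ($a,c\in\mathbb Z_2$) once. Also $s_0=\beta$ and $s_\mu=\beta+1$ each take both values, so the two lifts together contain $v_1^0v_1^1$ once and $v_\mu^0v_\mu^1$ once. The paths of $\mathcal E'$ partition the edges of $K_V$, so over all $P\in\mathcal E'$ each edge $x^ay^c$ with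 $x\ne y$ is covered once. By (4) each vertex is an end of exactly one path of $\mathcal E'$, so each edge $v^0v^1$ is covered once. Hence
$$\{L_{P,0,0},L_{P,1,1}\}_{P\in\mathcal E'}\qquad\text{and}\qquad\{L_{P,0,1},L_{P,1,0}\}_{P\in\mathcal E'}$$
are disjoint decomposing families. $\square$

**Proof of Theorem B.** Write $n=2^jm$ with $m$ odd. If $m=1$, then $j\ge1$ and Lemma 4 applies; this includes $n=2$. If $m\ge3$ and $j=0$, use Lemmas 2 and 3. If $m\ge3$ and $j=1$, use Section 6; by Lemma 5 that design contains two disjoint decomposing families. For $m\ge3$ and $j\ge2$ apply Lemma 6 repeatedly, starting from $2m$ points; its conclusion supplies the hypothesis for the next application. So a looped design exists for every $n\ge2$.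

Let $n\ge3$. A looped design is a $D(K_n,P_n,1)$ design by the proof of Lemma 1. For $u\ne w$ the pair $\{u,w\}$ at $u$ is realized exactly once, and a path realizes it if and only if $u$ is an end of it with neighbor $w$. Finally, Lemma 1 gives both designs with $\lambda=1$, and taking $\lambda$ copies of each gives them for every $\lambda\ge1$. $\square$
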